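\title{A perfectly normal nonrealcompact space in ZFC}

\begin{abstract}
We prove in ZFC that there is a zero-dimensional perfectly normal space of cardinality $\aleph_2$ in which every closed set has size at most $\aleph_1$ or has complement of size at most $\aleph_1$. Such a space is not realcompact, so ZFC alone yields a perfectly normal nonrealcompact space of cardinality below the first measurable cardinal. The topology is built on the ordinal $\omega_2$ by adding, one at a time, continuous maps into a convergent sequence; the values of these maps are read off from a strong coloring of pairs. We also obtain examples of every cardinality $\lambda\ge\aleph_2$, and we show that under the Proper Forcing Axiom no perfectly normal space of cardinality $\aleph_1$ has all its closed sets countable or co-countable.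
\end{abstract}

\section{The problem and the results}\label{sec:intro}

All spaces are Tychonoff unless we say otherwise. A \emph{zero-set} of a space $X$ is a set $Z(f)=f^{-1}(0)$ with $f:X\to\mathbb R$ continuous. A \emph{$z$-filter} is a nonempty family of nonempty zero-sets that is closed under finite intersections and contains every zero-set that includes one of its members; a \emph{$z$-ultrafilter} is a maximal $z$-filter. A $z$-filter $\mathcal U$ is maximal exactly when
\begin{equation}\label{eq:max}
\text{every zero-set } Z\notin\mathcal U \text{ is disjoint from some member of } \mathcal U .
\end{equation}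
Indeed, a $z$-filter cannot contain two disjoint sets, and if $Z$ meets every member of $\mathcal U$, then the zero-sets that include some $Z\cap U$ with $U\in\mathcal U$ form a $z$-filter containing $\mathcal U\cup\{Z\}$. A $z$-filter is \emph{free} if the intersection of all its members is empty, and it has the \emph{countable intersection property} if every countable subfamily has nonempty intersection. The space $X$ is \emph{realcompact} if no $z$-ultrafilter on $X$ with the countable intersection property is free.

A free $z$-ultrafilter is a way of leaving the space, and the countable intersection property says that no continuous function notices the departure by tending to infinity. To see this, let $f:X\to\mathbb R$ be continuous. The zero-sets $\{|f|\ge n\}$ have empty intersection, so one of them is not in $\mathcal U$, and by \eqref{eq:max} the function $f$ is bounded on a member of $\mathcal U$.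

A space is \emph{perfectly normal} if it is normal and every closed set is a $G_\delta$. Equivalently, every closed set is a zero-set. In one direction, if $F=\bigcap_nU_n$ is closed with $U_n$ open, Urysohn's lemma gives continuous $f_n:X\to[0,1]$ equal to $0$ on $F$ and to $1$ off $U_n$, and $F=Z(\sum_n2^{-n}f_n)$. In the other direction, $Z(f)=\bigcap_n\{|f|<2^{-n}\}$ is a $G_\delta$, and disjoint zero-sets $Z(f)$, $Z(g)$ are separated by the continuous function $|f|/(|f|+|g|)$.

Three examples show what is at stake.

\begin{example}\label{ex:three}
(a) A Lindel\"of space is realcompact: the complements of the members of a free $z$-filter form an open cover, and a countable subcover gives countably many members with empty intersection.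

(b) The ordinal $\omega_1$ with the order topology is not realcompact. Two closed unbounded subsets of $\omega_1$ meet, so if $Z(f)$ is unbounded, then each of the closed sets $\{|f|\ge 2^{-n}\}$ is bounded, and so is their union $\omega_1\setminus Z(f)$. Thus every zero-set is countable or co-countable. The co-countable zero-sets form a $z$-filter with the countable intersection property. It contains the clopen sets $[\delta+1,\omega_1)$, so it is free and satisfies \eqref{eq:max}. But $\omega_1$ is not perfectly normal: the closed set of limit ordinals is neither countable nor co-countable, so it is not a zero-set.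

(c) A discrete space is perfectly normal, all its subsets are zero-sets, and its $z$-ultrafilters are the ordinary ultrafilters. An uncountable cardinal $\kappa$ is \emph{measurable} if it carries a nonprincipal ultrafilter closed under intersections of fewer than $\kappa$ members. So the discrete space of measurable cardinality is perfectly normal and not realcompact.
\end{example}

In (b) realcompactness fails because zero-sets are scarce. In a perfectly normal space there is no such scarcity, a $z$-ultrafilter has to decide every closed set, and in (c) it takes a measurable cardinal to do so. R.~L.~Blair asked whether there is a perfectly normal space of cardinality less than the first measurable cardinal that is not realcompact. The restriction on the cardinality excludes (c); if there is no measurable cardinal, it is vacuous. It is consistent with ZFC${}+MA_{\aleph_1}$ that there is a perfectly normal nonrealcompact space of cardinality $\aleph_1$. Ostaszewski's space is perfectly normal, locally compact and not realcompact, but it is constructed under the additional hypothesis $\diamondsuit$. We take the following part of Blair's question from \cite{problem}.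

\begin{quote}
\textbf{Problem.} Does ZFC alone prove that there is a perfectly normal space that is not realcompact and has cardinality less than the first measurable cardinal?
\end{quote}

All the perfectly normal examples above use a hypothesis beyond ZFC, and Theorem~\ref{thm:B}(3) below shows that the most direct imitation of $\omega_1$ cannot be carried out in ZFC at cardinality $\aleph_1$. One might therefore guess that the answer is negative. It is positive, and the example appears one cardinal higher.

\begin{theorem}\label{thm:A}
\textup{(ZFC)} There is a zero-dimensional perfectly normal space $X$ with $|X|=\aleph_2$ in which every closed set has size at most $\aleph_1$ or has complement of size at most $\aleph_1$. The space $X$ is not realcompact.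
\end{theorem}

Here \emph{zero-dimensional} means that the clopen sets form a base. Measurable cardinals are inaccessible, in particular they are uncountable limit cardinals, so $\aleph_2$ is below the first measurable cardinal and Theorem~\ref{thm:A} answers the Problem. The next theorem collects three supplements; PFA is the Proper Forcing Axiom.

\begin{theorem}\label{thm:B}
\begin{itemize}
\item[(1)] \textup{(ZFC)} For every regular uncountable cardinal $\mu$ there is a zero-dimensional perfectly normal space $X$ with $|X|=\mu^+$ in which every closed set has size at most $\mu$ or has complement of size at most $\mu$. It has a free $z$-ultrafilter closed under intersections of $\mu$ many members, so it is not realcompact. Every subspace of $X$ has a dense subset of size at most $\mu$.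
\item[(2)] \textup{(ZFC)} For every cardinal $\lambda\ge\aleph_2$ there is a perfectly normal nonrealcompact space of cardinality $\lambda$.
\item[(3)] Under \textup{PFA} there is no perfectly normal space of cardinality $\aleph_1$ in which every closed set is countable or co-countable.
\end{itemize}
\end{theorem}

Part (3) concerns only spaces with the stated property of closed sets; it says nothing about arbitrary perfectly normal nonrealcompact spaces of cardinality $\aleph_1$.

Section~\ref{sec:dich} shows that nonrealcompactness follows from perfect normality and the dichotomy for closed sets, so that only these two properties have to be built. Section~\ref{sec:color} collects the combinatorial tools and states the general construction theorem. Section~\ref{sec:first} works out its simplest case, and Sections \ref{sec:constr} and \ref{sec:closure} prove it. Section~\ref{sec:final} derives Theorems \ref{thm:A} and \ref{thm:B}.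

\medskip\noindent\textbf{Conventions.} An ordinal is the set of its predecessors, so $\delta=[0,\delta)$, and $D\cap t=\{u\in D:u<t\}$ for a set $D$ of ordinals. Cardinals are initial ordinals, $\operatorname{cf}$ is cofinality, and $\kappa$ is \emph{regular} if $\operatorname{cf}(\kappa)=\kappa$. Throughout, $\kappa$ is a regular uncountable cardinal. A subset of a set of size $\kappa$ is \emph{small} if its size is less than $\kappa$, \emph{large} if its size is $\kappa$, and \emph{co-small} if its complement is small. Regularity gives two facts that we use constantly: a union of fewer than $\kappa$ small sets is small, and a subset of $\kappa$ is small if and only if it is bounded in $\kappa$.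

\section{Spaces whose closed sets are small or co-small}\label{sec:dich}

Example~\ref{ex:three}(b) suggests how to produce a $z$-ultrafilter with no measurable cardinal in sight: arrange that zero-sets come in only two sizes, and take the big ones. In a perfectly normal space this is a demand on all closed sets. We say that a space $Y$ with $|Y|=\kappa$ has the \emph{dichotomy} if every closed subset of $Y$ is small or co-small. Equivalently, the closure of every large set is co-small.

\begin{lemma}\label{lem:ultra}
Let $Y$ be a perfectly normal space of cardinality $\kappa$ with the dichotomy.
\begin{itemize}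
\item[(a)] Every small subset of $Y$ is contained in a small open set.
\item[(b)] The family $\mathcal U$ of co-small zero-sets is a free $z$-ultrafilter closed under intersections of fewer than $\kappa$ members. Hence $Y$ is not realcompact.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By regularity of $\kappa$ it suffices to treat a single point $y$. The closed set $\{y\}$ is a $G_\delta$, say $\{y\}=\bigcap_nU_n$ with $U_n$ open. If every $Y\setminus U_n$ were small, then their union $Y\setminus\{y\}$ would be small, because $\kappa$ is regular and uncountable; this contradicts $|Y|=\kappa$. So some closed set $Y\setminus U_n$ is large, hence co-small, and $U_n$ is small.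

(b) The zero-sets of $Y$ are the closed sets. An intersection of fewer than $\kappa$ co-small closed sets is closed and co-small, hence nonempty and in $\mathcal U$, and a closed set that includes a co-small set is co-small. So $\mathcal U$ is a $z$-filter with the stated completeness, and it has the countable intersection property since $\kappa>\aleph_0$. Let $S$ be any small set and let $U\supseteq S$ be small and open, by (a). Then $Y\setminus U\in\mathcal U$ is disjoint from $S$. With $S=\{y\}$ this shows that $\mathcal U$ is free. With $S$ a zero-set outside $\mathcal U$, which is small by the dichotomy, it gives \eqref{eq:max}.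
\end{proof}

The dichotomy also forbids large discrete subspaces. This consequence is used in parts (1) and (3) of Theorem~\ref{thm:B}.

\begin{lemma}\label{lem:dense}
Let $Y$ be a space of cardinality $\kappa$ with the dichotomy.
\begin{itemize}
\item[(a)] $Y$ has no large discrete subspace.
\item[(b)] Let $\langle y_\alpha:\alpha<\kappa\rangle$ be a one-to-one sequence in $Y$ with range $Z$ such that $\{y_\beta:\beta\le\alpha\}$ is open in $Z$ for every $\alpha<\kappa$. Then every subspace of $Z$ has a small dense subset.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $D\subseteq Y$ be large and split it into disjoint large sets $D_1$ and $D_2$. The closure of $D_1$ is co-small, so it contains a point $d\in D_2$. Every neighborhood of $d$ meets $D_1\subseteq D\setminus\{d\}$, so $d$ is not isolated in $D$.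

(b) Suppose that $Z'\subseteq Z$ has no small dense subset. We choose indices $\alpha_\eta<\kappa$ with $y_{\alpha_\eta}\in Z'$ by recursion on $\eta<\kappa$. At stage $\eta$ let $\beta=\sup\{\alpha_\zeta+1:\zeta<\eta\}<\kappa$ and $S_\eta=Z'\cap\{y_\alpha:\alpha<\beta\}$. The set $S_\eta$ is small, so it is not dense in $Z'$, and we pick $y_{\alpha_\eta}\in Z'\setminus\operatorname{cl}S_\eta$. Then $\alpha_\eta\ge\beta$, so the indices increase strictly. The neighborhood $Y\setminus\operatorname{cl}S_\eta$ of $y_{\alpha_\eta}$ misses all earlier chosen points, and the relatively open set $\{y_\beta:\beta\le\alpha_\eta\}$ misses all later ones. So the chosen points form a large discrete subspace, contrary to (a).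
\end{proof}

\section{Colorings and the construction theorem}\label{sec:color}

We write $[\kappa]^2$ for the set of pairs from $\kappa$, and $d(\alpha,\beta)$ for the value of a function $d$ on $[\kappa]^2$ at $\{\alpha,\beta\}$ with $\alpha<\beta$.

\begin{definition}\label{def:pr1}
$\mathrm{Pr}_1(\kappa,\kappa,\kappa,\omega)$ is the statement that there is $d:[\kappa]^2\to\kappa$ such that for every family $\mathcal A$ of $\kappa$ many pairwise disjoint nonempty finite subsets of $\kappa$ and every $i<\kappa$ there are $a,b\in\mathcal A$ with $\max a<\min b$ and $d(\alpha,\beta)=i$ for all $\alpha\in a$ and $\beta\in b$.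
\end{definition}

Some authors require all members of $\mathcal A$ to have the same finite size. This is equivalent, since $\kappa$ many members of $\mathcal A$ have the same size. When $\mathcal A$ consists of singletons the statement says that $d$ takes every color on the pairs from every large set, a strong failure of Ramsey's theorem at $\kappa$. The full statement realizes every color on a whole rectangle $a\times b$.

A \emph{club} in a limit ordinal $\alpha$ is a closed unbounded subset of $\alpha$, and for $\operatorname{cf}(\alpha)>\omega$ a subset of $\alpha$ is \emph{stationary} in $\alpha$ if it meets every club in $\alpha$. A stationary $S\subseteq\kappa$ is \emph{nonreflecting} if $S\cap\alpha$ is not stationary in $\alpha$ for every $\alpha<\kappa$ of uncountable cofinality. The one deep ingredient of Theorem~\ref{thm:A} is the following theorem of ZFC.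

\begin{theorem}[Rinot \cite{Rinot}]\label{thm:rinot}
If $\kappa>\aleph_1$ is regular and has a nonreflecting stationary subset consisting of limit ordinals, then $\mathrm{Pr}_1(\kappa,\kappa,\kappa,\omega)$ holds.
\end{theorem}

This is the case $\chi=\omega$ of the general theorem of \cite{Rinot}: if $\chi,\kappa$ are infinite regular cardinals, $\chi^+<\kappa$, and $\{\alpha<\kappa:\operatorname{cf}(\alpha)\ge\chi\}$ has a nonreflecting stationary subset, then $\mathrm{Pr}_1(\kappa,\kappa,\kappa,\chi)$ holds. The instance $\kappa=\aleph_2$, $\chi=\omega$, the only one needed for Theorem~\ref{thm:A}, is due to Shelah \cite{Shelah}.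

\begin{corollary}\label{cor:succ}
$\mathrm{Pr}_1(\mu^+,\mu^+,\mu^+,\omega)$ holds for every regular uncountable $\mu$.
\end{corollary}

\begin{proof}
Let $\kappa=\mu^+>\aleph_1$ and $S=\{\alpha<\kappa:\operatorname{cf}(\alpha)=\mu\}$, a set of limit ordinals. It is stationary, because the element of index $\mu$ in the increasing enumeration of a club in $\kappa$ has cofinality $\mu$. Let $\alpha<\kappa$ have uncountable cofinality and let $C$ be a club in $\alpha$ of order type $\operatorname{cf}(\alpha)\le\mu$. The limit points of $C$ below $\alpha$ form a club in $\alpha$. If $\beta<\alpha$ is such a limit point, then $C\cap\beta$ is cofinal in $\beta$ and has order type less than $\operatorname{cf}(\alpha)$, so $\operatorname{cf}(\beta)<\mu$ and $\beta\notin S$. Thus $S$ is nonreflecting, and Theorem~\ref{thm:rinot} applies.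
\end{proof}

In the construction the lower coordinate of the rectangle is a single point, taken from a large set $B$ whose closure we want to be co-small, and the upper coordinate is a finite set that describes a neighborhood. We also need fewer than $\kappa$ colors. The following property records exactly this.

\begin{definition}\label{def:P}
For a cardinal $\theta$, $P(\kappa,\theta)$ is the statement that there is $c:[\kappa]^2\to\theta$ such that for every large $B\subseteq\kappa$, every family $\mathcal A$ of $\kappa$ many pairwise disjoint nonempty finite subsets of $\kappa$, and every $i<\theta$, there are $\xi\in B$ and $b\in\mathcal A$ with $\xi<\min b$ and $c(\xi,\beta)=i$ for all $\beta\in b$.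
\end{definition}

\begin{lemma}\label{lem:P}
$\mathrm{Pr}_1(\kappa,\kappa,\kappa,\omega)$ implies $P(\kappa,\theta)$ for each infinite $\theta<\kappa$.
\end{lemma}

\begin{proof}
Let $d$ be as in Definition~\ref{def:pr1}, and put $c(\alpha,\beta)=d(\alpha,\beta)$ if this value is less than $\theta$, and $c(\alpha,\beta)=0$ otherwise. Let $B$, $\mathcal A$ and $i<\theta$ be given. We attach a point of $B$ to each of $\kappa$ many members of $\mathcal A$. By recursion on $j<\kappa$ choose $b_j\in\mathcal A$ disjoint from $W_j=\bigcup_{l<j}(b_l\cup\{\xi_l\})$, and then $\xi_j\in B\setminus(W_j\cup b_j)$. This is possible because $W_j$ is small and each of its elements lies in at most one member of $\mathcal A$. The sets $a_j=b_j\cup\{\xi_j\}$ are pairwise disjoint, so there are $j,l$ with $\max a_j<\min a_l$ and $d$ constantly $i$ on $a_j\times a_l$. Then $\xi=\xi_j$ and $b=b_l$ satisfy $\xi<\min b$ and $c(\xi,\beta)=d(\xi,\beta)=i$ for $\beta\in b$.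
\end{proof}

The second tool lets a single color encode finitely many independent demands.

\begin{lemma}[Engelking--Kar{\l}owicz]\label{lem:EK}
Let $\theta$ be an infinite cardinal and let $\Lambda$ be a set with $|\Lambda|\le2^\theta$. There are functions $h_a:\theta\to\omega$ $(a\in\Lambda)$ such that for all distinct $a_1,\dots,a_k\in\Lambda$ and all $n_1,\dots,n_k\in\omega$ there is $i<\theta$ with $h_{a_l}(i)=n_l$ for $l=1,\dots,k$.
\end{lemma}

\begin{proof}
Let $I$ be the set of pairs $(G,s)$ with $G\subseteq\theta$ finite and $s:\mathcal P(G)\to\omega$. There are $\theta$ many sets $G$ and countably many $s$ for each, so $|I|=\theta$. For $A\subseteq\theta$ put $h_A(G,s)=s(A\cap G)$. Given distinct $A_1,\dots,A_k\subseteq\theta$, let $G$ contain a point of the symmetric difference of $A_l$ and $A_{l'}$ for each $l\ne l'$. The sets $A_l\cap G$ are then distinct, so some $s$ has $s(A_l\cap G)=n_l$ for all $l$. Transfer along a bijection $I\to\theta$ and an injection $\Lambda\to\mathcal P(\theta)$.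
\end{proof}

The third tool is the \emph{$\Delta$-system lemma}: every family of $\kappa$ many finite sets, $\kappa$ regular uncountable, has a subfamily of size $\kappa$ any two distinct members of which have the same intersection $\rho$, called the root.

We can now state the construction theorem.

\begin{theorem}\label{thm:main}
Let $\kappa$ be regular uncountable and let $\theta<\kappa$ be infinite, with $2^\nu\le2^\theta$ for all $\nu<\kappa$. Suppose that $P(\kappa,\theta)$ holds. Then there is a zero-dimensional Hausdorff topology $\tau$ on $\kappa$ such that
\begin{itemize}
\item[(1)] every closed set is small or co-small;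
\item[(2)] every closed set is a zero-set, and $(\kappa,\tau)$ is perfectly normal;
\item[(3)] $(\kappa,\tau)$ is not realcompact: the co-small zero-sets form a free $z$-ultrafilter closed under intersections of fewer than $\kappa$ members.
\end{itemize}
\end{theorem}

\section{The simplest case: final segments}\label{sec:first}

Properties (1) and (2) of Theorem~\ref{thm:main} pull in opposite directions: (1) asks for few closed sets, and (2) asks for many continuous functions. We start from a topology that has (1) for trivial reasons and refine it until (2) holds. The topologies met on the way need not be Tychonoff.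

Let $\tau_0=\{\delta:\delta\le\kappa\}$ be the topology of initial segments. Its nonempty closed sets are the final segments $[\delta,\kappa)$ with $\delta<\kappa$, and the closure of a nonempty set $B$ is the co-small set $[\min B,\kappa)$. So $\tau_0$ has the dichotomy. On the other hand $\{0\}$ is dense, so every continuous real function is constant.

To turn a closed set $F$ into a zero-set we declare continuous some map $\varphi:\kappa\to\omega+1$ with $\varphi^{-1}(\omega)=F$. Here $\omega+1=\{0,1,2,\dots\}\cup\{\omega\}$ carries the order topology; it is a convergent sequence with its limit, and $e(k)=2^{-k}$, $e(\omega)=0$ embeds it into $[0,1]$ so that $F=Z(e\circ\varphi)$. For $x\in\omega+1$ and $n<\omega$ put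
\begin{equation}\label{eq:O}
O_n(x)=\begin{cases}\{x\}&\text{if }x<\omega,\\ (n,\omega]&\text{if }x=\omega,\end{cases}
\qquad
m_n(x)=\begin{cases}x&\text{if }x<\omega,\\ n+1&\text{if }x=\omega.\end{cases}
\end{equation}
The clopen sets $O_n(x)$ decrease with $n$ and form a neighborhood base at $x$, and $m_n(x)$ is a finite element of $O_n(x)$, which we call the \emph{target}.

The first sets to be treated are the final segments. For $0<\delta<\kappa$ choose any $r_\delta:\delta\to\omega$, and let $\psi_\delta$ be equal to $r_\delta$ on $\delta$ and to $\omega$ on $[\delta,\kappa)$. Refine $\tau_0$ by making all $\psi_\delta$ continuous. Everything depends on the choice of the $r_\delta$.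

\begin{example}\label{ex:bad}
If every $r_\delta$ is constantly $0$, then $\delta=\psi_\delta^{-1}(0)$ is clopen, so $\{\gamma\}=(\gamma+1)\setminus\gamma$ is open for every $\gamma$. The topology is discrete and the dichotomy is lost.
\end{example}

\begin{example}\label{ex:good}
Let $c$ witness $P(\kappa,\omega)$ and take $r_\delta(\xi)=c(\xi,\delta)$. Consider neighborhoods that mention a single map. Let $B$ be large, let $\Gamma\subseteq\kappa$ be large, and for $\gamma\in\Gamma$ let
\[
V_\gamma=\{\xi\le\gamma:\psi_{\delta_\gamma}(\xi)\in O_{n_\gamma}(\psi_{\delta_\gamma}(\gamma))\}.
\]
We claim that some $V_\gamma$ meets $B$.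

\emph{First case: one $\delta$ equals $\delta_\gamma$ for $\kappa$ many $\gamma\in\Gamma$.} Take $\xi\in B$ with $\xi\ge\delta$ and then such a $\gamma$ above $\xi$. Both $\psi_\delta(\xi)$ and $\psi_\delta(\gamma)$ equal $\omega$, so $\xi\in V_\gamma$. The coloring plays no role.

\emph{Second case: every $\delta$ equals $\delta_\gamma$ for fewer than $\kappa$ many $\gamma\in\Gamma$.} The targets $m_{n_\gamma}(\psi_{\delta_\gamma}(\gamma))$ are natural numbers, so on a large subset of $\Gamma$ they have a constant value $m$. A small set $W$ of ordinals meets $b_\gamma=\{\gamma,\delta_\gamma\}$ for fewer than $\kappa$ many $\gamma$, so a recursion of length $\kappa$ shrinks $\Gamma$ further to a large set on which the $b_\gamma$ are pairwise disjoint. Now $P(\kappa,\omega)$ gives $\xi\in B$ and $\gamma$ with $\xi<\gamma$, $\xi<\delta_\gamma$ and $c(\xi,\delta_\gamma)=m$. Then $\psi_{\delta_\gamma}(\xi)=m$ is the target, and $\xi\in V_\gamma$.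
\end{example}

The example contains the skeleton of the proof. A map shared by many neighborhoods is harmless because it is constant from some point on and we may take $\xi$ beyond that point; a map that varies with the neighborhood is handled by the coloring. For neighborhoods that mention several maps, the $\Delta$-system lemma separates the two kinds. Two difficulties are not yet visible.

\emph{Several targets, one color.} A neighborhood may demand $\psi_\delta(\xi)=0$ and $\psi_{\delta'}(\xi)=1$, while property $P$ produces the same color at $\delta$ and $\delta'$. The remedy is to let each map decode the color through its own function from Lemma~\ref{lem:EK}: one color $i$ then yields all targets at once. The color depends on $\gamma$, and it can be fixed on a large set because there are only $\theta<\kappa$ colors.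

\emph{New closed sets.} The refined topology has new closed sets $F$, which must become zero-sets in turn, and so on transfinitely. A map $\varphi$ with $\varphi^{-1}(\omega)=F$ can follow the coloring only outside $F$. If $\gamma\notin F$, we need to know that the point $\xi$ supplied by the coloring is outside $F$ as well. For $F=[\delta,\kappa)$ this is automatic, since $\xi<\gamma$. In general we use that $F$ was closed \emph{before} $\varphi$ was added, so that finitely many earlier maps already separate $\gamma$ from $F$. These maps have to be included in the description of the neighborhood, and the same applies to them; this leads to the saturated neighborhoods of Section~\ref{sec:closure}.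

\section{Construction of the topology}\label{sec:constr}

Assume the hypotheses of Theorem~\ref{thm:main} and fix $c:[\kappa]^2\to\theta$ witnessing $P(\kappa,\theta)$.

\subsection*{One map for each small or co-small set}

We do not know in advance which sets will be closed, but if the dichotomy is to hold they all lie in
\[
\Lambda=\{F\subseteq\kappa: F\text{ is small or co-small}\}.
\]
So we prepare a map for every member of $\Lambda$ and decide later which maps to use.

First, $|\Lambda|\le2^\theta$; this is the only use of the cardinal arithmetic hypothesis. We have $\kappa\le2^\theta$, for otherwise the hypothesis applies to $\nu=2^\theta<\kappa$ and gives $2^{2^\theta}\le2^\theta$, contrary to Cantor's theorem. A small set is a subset of some $\delta<\kappa$, so there are at most $\sum_{\delta<\kappa}2^{|\delta|}\le\kappa\cdot2^\theta=2^\theta$ small sets, and equally many co-small sets. Fix functions $h_F:\theta\to\omega$ $(F\in\Lambda)$ as in Lemma~\ref{lem:EK}.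

For $F\in\Lambda$ either $F$ or its complement is bounded, so we may let $\delta_F$ be the least $\delta<\kappa$ such that $[\delta,\kappa)$ is contained in $F$ or disjoint from $F$. Define $r_F:\delta_F\to\omega$ and $\varphi_F:\kappa\to\omega+1$ by
\begin{equation}\label{eq:phi}
r_F(\xi)=h_F(c(\xi,\delta_F)),
\qquad
\varphi_F(\xi)=\begin{cases}
\omega&\text{if }\xi\in F,\\
r_F(\xi)&\text{if }\xi\notin F\text{ and }\xi<\delta_F,\\
0&\text{if }\xi\notin F\text{ and }\xi\ge\delta_F.
\end{cases}
\end{equation}
Two properties can be read off from \eqref{eq:phi}:
\begin{equation}\label{eq:two}
\varphi_F^{-1}(\omega)=F,\qquad \varphi_F\text{ is constant on }[\delta_F,\kappa).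
\end{equation}
The constant is $\omega$ if $F$ is co-small and $0$ if $F$ is small. Different sets can have the same $\delta_F$; for instance $\{\gamma\}$ and $[\gamma+1,\kappa)$ both give $\gamma+1$. Such sets read the same color $c(\xi,\delta_F)$, and this is why the decoding functions are indexed by the sets $F$ and not by the ordinals $\delta_F$.

\subsection*{The recursion}

We choose distinct sets $F_t\in\Lambda$ by recursion on ordinals $t$. Suppose that $F_t$ has been chosen for $t<s$. Let $\tau_s$ be the topology on $\kappa$ generated by $\tau_0$ and the sets $\varphi_{F_t}^{-1}[O]$ with $t<s$ and $O\subseteq\omega+1$ open. If some $\tau_s$-closed member of $\Lambda$ is not among the $F_t$ with $t<s$, let $F_s$ be such a member. Otherwise stop, and put $\sigma=s$ and $\tau=\tau_\sigma$. The recursion stops because the $F_t$ are distinct members of the set $\Lambda$. We abbreviate $\varphi_t=\varphi_{F_t}$, and likewise $\delta_t$, $r_t$, $h_t$. By construction $\tau_s\subseteq\tau_{s'}$ for $s\le s'\le\sigma$, and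
\begin{equation}\label{eq:ready}
F_t\text{ is }\tau_t\text{-closed for every }t<\sigma .
\end{equation}

\begin{lemma}\label{lem:basic}
\begin{itemize}
\item[(a)] Every $\tau$-closed set that is small or co-small equals $F_t$ for some $t<\sigma$, and it is a zero-set of $(\kappa,\tau)$.
\item[(b)] $(\kappa,\tau)$ is a zero-dimensional Tychonoff space in which every initial segment is open.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The recursion stopped at $\sigma$, so every $\tau_\sigma$-closed member of $\Lambda$ is some $F_t$. The map $\varphi_t$ is $\tau$-continuous, and $F_t=Z(e\circ\varphi_t)$ by \eqref{eq:two}.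

(b) Initial segments are open since $\tau_0\subseteq\tau$. Let $\gamma<\kappa$. The set $[\gamma,\kappa)$ is closed and co-small, so it is $F_t$ for some $t<\sigma$, and $\gamma$ is the preimage under $\varphi_t$ of the open set $\{0,1,2,\dots\}\subseteq\omega+1$. Hence the maps $\varphi_t$ $(t<\sigma)$ alone generate $\tau$. They separate points, since for $\xi<\gamma$ and $t$ as above $\varphi_t(\xi)<\omega=\varphi_t(\gamma)$. So $\xi\mapsto\langle\varphi_t(\xi):t<\sigma\rangle$ is a homeomorphic embedding of $(\kappa,\tau)$ into $(\omega+1)^\sigma$. This product is Hausdorff with a base of clopen sets, and so is every subspace. Such a space is Tychonoff, because the characteristic function of a clopen set is continuous.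
\end{proof}

For $\gamma<\kappa$, finite $D\subseteq\sigma$ and $n<\omega$ let
\[
V(\gamma;D,n)=\{\xi\le\gamma:\ \varphi_t(\xi)\in O_n(\varphi_t(\gamma))\text{ for all }t\in D\},
\]
with $O_n$ as in \eqref{eq:O}. These sets contain $\gamma$ and decrease when $D$ or $n$ increases.

\begin{lemma}\label{lem:base}
For $s\le\sigma$ and $\gamma<\kappa$, the sets $V(\gamma;D,n)$ with $D\subseteq s$ finite and $n<\omega$ form a base of open neighborhoods of $\gamma$ in $\tau_s$.
\end{lemma}

\begin{proof}
Each such set is the intersection of $\gamma+1\in\tau_0$ with finitely many preimages of open sets under maps $\varphi_t$, $t<s$, so it is $\tau_s$-open. A basic $\tau_s$-open set containing $\gamma$ has the form $\delta\cap\bigcap_{t\in D}\varphi_t^{-1}[O^t]$ with $\gamma<\delta\le\kappa$, $D\subseteq s$ finite, and $O^t$ an open neighborhood of $\varphi_t(\gamma)$. For each $t\in D$ there is $n_t$ with $O_{n_t}(\varphi_t(\gamma))\subseteq O^t$. If $n\ge n_t$ for all $t\in D$, the basic set contains $V(\gamma;D,n)$.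
\end{proof}

\section{Large sets have co-small closure}\label{sec:closure}

It remains to prove the dichotomy for $\tau$. We need a criterion for $\xi\in V(\gamma;D,n)$ that mentions only the values $r_t(\xi)$, since these are what the coloring controls. Such a criterion holds when $D$ contains, together with each $t$ for which $\gamma\notin F_t$, enough earlier indices to separate $\gamma$ from $F_t$.

\begin{definition}\label{def:sat}
Let $\gamma<\kappa$, let $D\subseteq\sigma$ be finite and $n<\omega$. The pair $(D,n)$ is \emph{saturated at $\gamma$} if $V(\gamma;D\cap t,n)\cap F_t=\emptyset$ for every $t\in D$ with $\gamma\notin F_t$.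
\end{definition}

Since $V$ decreases in both parameters, two closure properties hold. If $(D,n)$ is saturated at $\gamma$, then so is $(D,n')$ for $n'\ge n$. If $(D,n)$ and $(E,n)$ are saturated at $\gamma$, then so is $(D\cup E,n)$, because $(D\cup E)\cap t$ includes both $D\cap t$ and $E\cap t$. Together they show that from finitely many pairs saturated at $\gamma$ we get another one by taking the union of the first coordinates and any upper bound of the second. The pair $(\emptyset,n)$ is saturated.

\begin{lemma}\label{lem:sat}
For every $\gamma<\kappa$, finite $D\subseteq\sigma$ and $n<\omega$ there are a finite $D^*$ with $D\subseteq D^*\subseteq\sigma$ and $n^*\ge n$ such that $(D^*,n^*)$ is saturated at $\gamma$.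
\end{lemma}

\begin{proof}
Fix $\gamma$. By recursion on $t<\sigma$ we choose a finite $E_t$ with $t\in E_t\subseteq t+1$ and $k_t<\omega$ such that $(E_t,k_t)$ is saturated at $\gamma$. If $\gamma\in F_t$, take $E_t=\{t\}$ and $k_t=0$; nothing is required. Suppose that $\gamma\notin F_t$. By \eqref{eq:ready} and Lemma~\ref{lem:base} there are a finite $D'\subseteq t$ and $n'$ with $V(\gamma;D',n')\cap F_t=\emptyset$. Put
\[
E'=\bigcup_{u\in D'}E_u,\qquad k_t=\max(\{n'\}\cup\{k_u:u\in D'\}),\qquad E_t=E'\cup\{t\}.
\]
Then $D'\subseteq E'\subseteq t$, and $(E',k_t)$ is saturated at $\gamma$ by the closure properties. For $v\in E'$ we have $E_t\cap v=E'\cap v$, so the requirement for $v$ holds in $(E_t,k_t)$. For $t$ itself, $E_t\cap t=E'\supseteq D'$ and $k_t\ge n'$ give $V(\gamma;E_t\cap t,k_t)\subseteq V(\gamma;D',n')$, which misses $F_t$. This completes the recursion. Now $D^*=\bigcup_{t\in D}E_t$ and $n^*=\max(\{n\}\cup\{k_t:t\in D\})$ are as required.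
\end{proof}

This is where the order of the construction matters: the recursion is well founded because $F_t$ is closed already in $\tau_t$, which allows $D'\subseteq t$.

\begin{lemma}\label{lem:crit}
Let $(D,n)$ be saturated at $\gamma$ and let $\xi<\gamma$. Suppose that
\[
r_t(\xi)=m_n(\varphi_t(\gamma))\quad\text{for every }t\in D\text{ with }\xi<\delta_t .
\]
Then $\xi\in V(\gamma;D,n)$.
\end{lemma}

\begin{proof}
We show $\varphi_t(\xi)\in O_n(\varphi_t(\gamma))$ for $t\in D$, going through the finite set $D$ in increasing order. When $t$ is reached, the statement is known for all smaller members of $D$, that is, $\xi\in V(\gamma;D\cap t,n)$.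

\emph{Case $\delta_t\le\xi$.} Both $\xi$ and $\gamma$ lie in $[\delta_t,\kappa)$, so $\varphi_t(\xi)=\varphi_t(\gamma)$ by \eqref{eq:two}.

\emph{Case $\xi<\delta_t$ and $\gamma\in F_t$.} Here $\varphi_t(\gamma)=\omega$ and the target is $n+1$. The value $\varphi_t(\xi)$ is $\omega$ if $\xi\in F_t$, and it is $r_t(\xi)=n+1$ if $\xi\notin F_t$. Both values lie in $(n,\omega]=O_n(\omega)$.

\emph{Case $\xi<\delta_t$ and $\gamma\notin F_t$.} Here $\varphi_t(\gamma)<\omega$, so the target is $\varphi_t(\gamma)$. By saturation $V(\gamma;D\cap t,n)$ misses $F_t$, so $\xi\notin F_t$, and \eqref{eq:phi} gives $\varphi_t(\xi)=r_t(\xi)=\varphi_t(\gamma)$.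
\end{proof}

Saturation is needed in the last case: if $\xi$ were in $F_t$, then $\varphi_t(\xi)=\omega\ne\varphi_t(\gamma)$, whatever the value of $r_t(\xi)$.

\begin{proposition}\label{prop:dich}
If $B\subseteq\kappa$ is large, then its $\tau$-closure is co-small. Hence every $\tau$-closed set is small or co-small.
\end{proposition}

\begin{proof}
Suppose that $\Gamma_0=\kappa\setminus\operatorname{cl}_\tau B$ is large.

\emph{Neighborhoods.} For $\gamma\in\Gamma_0$, Lemma~\ref{lem:base} gives a set $V(\gamma;D,n)$ missing $B$. Enlarging $D$ and $n$ shrinks this set, so by Lemma~\ref{lem:sat} there is a pair $(D_\gamma,n_\gamma)$ saturated at $\gamma$ with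
\begin{equation}\label{eq:miss}
V(\gamma;D_\gamma,n_\gamma)\cap B=\emptyset .
\end{equation}

\emph{One color for all targets.} The sets $F_t$ with $t\in D_\gamma$ are distinct members of $\Lambda$, so Lemma~\ref{lem:EK} gives $i_\gamma<\theta$ with
\begin{equation}\label{eq:decode}
h_t(i_\gamma)=m_{n_\gamma}(\varphi_t(\gamma))\quad\text{for all }t\in D_\gamma .
\end{equation}
Since $\theta<\kappa$ and $\kappa$ is regular, there are $i<\theta$ and a large $\Gamma_1\subseteq\Gamma_0$ with $i_\gamma=i$ for all $\gamma\in\Gamma_1$.

\emph{Shared and private ordinals.} Let $b_\gamma=\{\gamma\}\cup\{\delta_t:t\in D_\gamma\}$, a finite subset of $\kappa$. Since $\gamma\in b_\gamma$, a given finite set equals $b_\gamma$ for only finitely many $\gamma$, so the family $\{b_\gamma:\gamma\in\Gamma_1\}$ has size $\kappa$. By the $\Delta$-system lemma there are a large $\Gamma_2\subseteq\Gamma_1$ and a finite set $\rho$ with $b_\gamma\cap b_{\gamma'}=\rho$ for all distinct $\gamma,\gamma'\in\Gamma_2$. Let $\Gamma_3=\Gamma_2\setminus\rho$. The sets $b_\gamma\setminus\rho$ with $\gamma\in\Gamma_3$ are pairwise disjoint, and $\gamma\in b_\gamma\setminus\rho$, so there are $\kappa$ many of them and they are nonempty.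

\emph{The coloring.} Let $B'$ be the set of $\xi\in B$ that are greater than every element of $\rho$; it is large. Apply $P(\kappa,\theta)$ to $B'$, the family $\{b_\gamma\setminus\rho:\gamma\in\Gamma_3\}$ and the color $i$. We obtain $\xi\in B'$ and $\gamma\in\Gamma_3$ with
\[
\xi<\min(b_\gamma\setminus\rho)\le\gamma\qquad\text{and}\qquad c(\xi,\beta)=i\ \text{ for all }\beta\in b_\gamma\setminus\rho .
\]
Let $t\in D_\gamma$ with $\xi<\delta_t$. Then $\delta_t\notin\rho$, because $\xi$ lies above all elements of $\rho$. So $\delta_t\in b_\gamma\setminus\rho$, and by \eqref{eq:phi} and \eqref{eq:decode}
\[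
r_t(\xi)=h_t(c(\xi,\delta_t))=h_t(i)=m_{n_\gamma}(\varphi_t(\gamma)).
\]
Lemma~\ref{lem:crit} gives $\xi\in V(\gamma;D_\gamma,n_\gamma)$. Since $\xi\in B$, this contradicts \eqref{eq:miss}.

Finally, a closed set that is not small is its own closure, hence co-small.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The topology $\tau$ is zero-dimensional and Tychonoff by Lemma~\ref{lem:basic}(b). Proposition~\ref{prop:dich} is (1). By (1) and Lemma~\ref{lem:basic}(a) every closed set is a zero-set, which is equivalent to perfect normality; this is (2). Lemma~\ref{lem:ultra}(b) gives (3).
\end{proof}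

\section{Proofs of Theorems \ref{thm:A} and \ref{thm:B}}\label{sec:final}

\begin{proof}[Proof of Theorem~\ref{thm:A} and Theorem~\ref{thm:B}(1)]
Let $\mu$ be regular uncountable, $\kappa=\mu^+$ and $\theta=\mu$. Then $\kappa$ is regular, small means of size at most $\mu$, and $2^\nu\le2^\mu$ for every cardinal $\nu<\kappa$ since $\nu\le\mu$. Property $P(\mu^+,\mu)$ holds by Corollary~\ref{cor:succ} and Lemma~\ref{lem:P}. Let $X=(\kappa,\tau)$ be the space constructed in Section~\ref{sec:constr}. Theorem~\ref{thm:main} gives the first two sentences of Theorem~\ref{thm:B}(1), and the case $\mu=\aleph_1$ is Theorem~\ref{thm:A}. Initial segments of $X$ are open by Lemma~\ref{lem:basic}(b), so Lemma~\ref{lem:dense}(b) applies with $Y=Z=X$ and $y_\alpha=\alpha$. It shows that every subspace of $X$ has a dense subset of size at most $\mu$.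
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(2)]
Let $X$ be as in Theorem~\ref{thm:A}, let $\mathcal U$ be its $z$-ultrafilter from Lemma~\ref{lem:ultra}(b), and let $W=X\oplus E$ be the topological sum of $X$ with a discrete space $E$ of size $\lambda\ge\aleph_2$. Then $W$ is Tychonoff and $|W|=\lambda$. If $F\subseteq W$ is closed, write $F\cap X=Z(f)$ and extend $f$ to $W$ by the value $0$ on $F\cap E$ and $1$ on $E\setminus F$; the extension is continuous with zero-set $F$. So $W$ is perfectly normal.

Let $\mathcal V$ be the family of zero-sets $Z$ of $W$ with $Z\cap X\in\mathcal U$. The trace on $X$ of a zero-set of $W$ is a zero-set of $X$, and taking traces preserves inclusions and intersections, so $\mathcal V$ is a $z$-filter with the countable intersection property. Every member of $\mathcal U$ is closed in $W$, hence a zero-set of $W$, so $\mathcal U\subseteq\mathcal V$ and $\mathcal V$ is free. If $Z\notin\mathcal V$ is a zero-set of $W$, then by \eqref{eq:max} some $U\in\mathcal U$ is disjoint from $Z\cap X$, and it is disjoint from $Z$ because $U\subseteq X$. So $\mathcal V$ satisfies \eqref{eq:max}, and $W$ is not realcompact.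
\end{proof}

For part (3), recall that a space is \emph{hereditarily separable} (\emph{hereditarily Lindel\"of}) if all its subspaces are separable (Lindel\"of), and that an \emph{S-space} is a regular, hereditarily separable space that is not hereditarily Lindel\"of. PFA enters only through the theorem of Todorcevic \cite{Todorcevic} that PFA implies that there are no S-spaces.

\begin{proof}[Proof of Theorem~\ref{thm:B}(3)]
Let $Y$ be perfectly normal with $|Y|=\aleph_1$ and every closed set countable or co-countable. This is the dichotomy for $\kappa=\aleph_1$, where small means countable. We find, in ZFC, an S-space inside $Y$.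

By Lemma~\ref{lem:ultra}(a) every point of $Y$ has a countable open neighborhood. By recursion on $\alpha<\omega_1$ choose $y_\alpha\in Y\setminus\bigcup_{\beta<\alpha}U_\beta$ and a countable open set $U_\alpha\ni y_\alpha$; this is possible since $\bigcup_{\beta<\alpha}U_\beta$ is countable. The points $y_\alpha$ are distinct. Let $Z=\{y_\alpha:\alpha<\omega_1\}$. Since $y_\beta\in U_\beta$ and $y_{\alpha'}\notin U_\beta$ for $\alpha'>\beta$,
\[
\{y_\beta:\beta\le\alpha\}=Z\cap\bigcup_{\beta\le\alpha}U_\beta ,
\]
so these initial segments are open in $Z$. They are countable and cover the uncountable set $Z$, so no countable subfamily covers $Z$, and $Z$ is not Lindel\"of. By Lemma~\ref{lem:dense}(b), $Z$ is hereditarily separable, and it is regular as a subspace of a Tychonoff space. Thus $Z$ is an S-space, which is impossible under PFA.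
\end{proof}

\begin{remark}\label{rem:aleph1}
Theorem~\ref{thm:main} does not exclude $\kappa=\aleph_1$. With $\theta=\omega$ the cardinal arithmetic hypothesis holds, so $P(\aleph_1,\omega)$ yields a space of the kind that Theorem~\ref{thm:B}(3) forbids. Hence $P(\aleph_1,\omega)$ fails under PFA, and by Lemma~\ref{lem:P} so does $\mathrm{Pr}_1(\aleph_1,\aleph_1,\aleph_1,\omega)$. The coloring is therefore the only ingredient that distinguishes $\aleph_2$ from $\aleph_1$, and the distinction enters through the hypothesis $\kappa>\aleph_1$ of Theorem~\ref{thm:rinot}.
\end{remark}

\begin{thebibliography}{9}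

\bibitem{problem}
\emph{A perfectly normal nonrealcompact space consistent with $MA_{\aleph_1}$},
\texttt{http://computo.fismat.umich.mx/\textasciitilde{}fhernandez/Papers/hdz-ishiu.pdf}.

\bibitem{Rinot}
A.~Rinot, \emph{Complicated colorings}, Math. Res. Lett. 21 (2014), 1367--1388.

\bibitem{Shelah}
S.~Shelah, \emph{Colouring and non-productivity of $\aleph_2$-c.c.}, Ann. Pure Appl. Logic 84 (1997), 153--174.

\bibitem{Todorcevic}
S.~Todorcevic, \emph{Partition Problems in Topology}, 1989.

\end{thebibliography}
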